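\title{H\"older continuity for drift-diffusion equations with drift in $L^\infty L^n$}

\begin{abstract}
We prove that bounded solutions of $u_t+b\cdot\nabla u-\Delta u=0$ in $\mathbb R^n\times(0,T)$, $n\ge2$, become immediately H\"older continuous, with exponent and constant that depend on the drift only through the critical norm $\|b\|_{L^\infty L^n}$. Neither smallness nor any condition on $\operatorname{div}b$ is assumed. The proof combines a level-set inequality for logarithms of positive solutions with a multiscale argument showing that the associated diffusion process travels a distance of order at most $\sqrt{t}$ in time $t$. Two examples show that the estimate fails if $L^n$ is replaced by weak $L^n$, and that the exponent must tend to zero as the norm of the drift grows.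
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge2$ and $0<T\le\infty$. We consider solutions $u=u(x,t)$ on $\mathbb R^n\times(0,T)$ of the drift-diffusion equation
\begin{equation}\label{eq:main}
u_t+b\cdot\nabla u-\Delta u=0,
\end{equation}
where $b=b(x,t)$ is a vector field on whose divergence nothing is assumed. We write $L^n=L^n(\mathbb R^n)$ and $\|b\|_{L^\infty L^n}=\operatorname{ess\,sup}_t\|b(\cdot,t)\|_{L^n}$.

If $u$ solves \eqref{eq:main}, then $u_r(x,t)=u(rx,r^2t)$ solves the same equation on $\mathbb R^n\times(0,T/r^2)$ with drift $b_r(x,t)=r\,b(rx,r^2t)$, and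
\[
\|b_r(\cdot,t)\|_{L^p}=r^{1-n/p}\,\|b(\cdot,r^2t)\|_{L^p}.
\]
For $p>n$ the drift becomes small when one zooms in, and for $p<n$ the bound on it deteriorates. For $p=n$ the norm is invariant: the assumption $b\in L^\infty L^n$ is critical, and under a critical assumption one generally expects H\"older continuous solutions.

Two neighboring critical cases are known. If $u$ solves the elliptic equation $b\cdot\nabla u-\Delta u=0$ in the unit ball $B_1$ with an arbitrary $b\in L^n(B_1)$, then $\|u\|_{C^\alpha(B_{1/2})}\le C\|u\|_{L^2(B_1)}$ \cite{Stampacchia,Safonov}; the constants $C,\alpha>0$ in Safonov's estimate depend only on $n$ and $\|b\|_{L^n}$, while Stampacchia's proof contains an implicit smallness condition. If $u$ solves \eqref{eq:main} with a divergence-free $b\in L^\infty([0,T],BMO^{-1})$, then $u$ becomes immediately H\"older continuous \cite{FV,SSSZ}; here $BMO^{-1}$ is the space of distributions $\sum_j\partial_jg_j$ with $g_j\in BMO(\mathbb R^n)$, and it has the same scaling as $L^n$.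

The following question is posed as an open problem in \cite{Problem}: \emph{if $u$ solves \eqref{eq:main} for an arbitrary vector field $b\in L^\infty([0,T],L^n)$, does $u$ become immediately H\"older continuous?} It is to be understood as an a priori estimate. Let $b$ be smooth with $\|b\|_{L^\infty L^n}\le M$, let $u$ be a bounded smooth solution with bounded initial data $u_0$, and let $0<t_0<T'<T$. One asks for $\alpha>0$ and $C<\infty$, depending only on $n$, $M$, $t_0$ and $T'$, such that
\begin{equation}\label{eq:question}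
\|u\|_{C^\alpha(\mathbb R^n\times[t_0,T'])}\le C\|u_0\|_{L^\infty(\mathbb R^n)} .
\end{equation}
The constants may not depend on the smoothness of $b$, nor on $u$ beyond $\|u_0\|_{L^\infty}$.

\subsection{Results}

The answer is yes, for every $n\ge2$ and every $M<\infty$.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $M<\infty$. There are $\alpha\in(0,1)$ and $C<\infty$, depending only on $n$ and $M$, such that the following holds. Let $b$ be smooth on $\mathbb R^n\times(0,T)$ with $\|b\|_{L^\infty L^n}\le M$, and let $u$ be a bounded smooth solution of \eqref{eq:main} with bounded initial data $u_0$, attained in one of the following senses: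
\begin{itemize}
\item[(I1)] $\limsup_{t\downarrow0}\sup_K|u(\cdot,t)|\le\|u_0\|_\infty$ for every compact $K\subset\mathbb R^n$ (for instance, $u$ is continuous up to $t=0$); or
\item[(I2)] $b$ is smooth on $\mathbb R^n\times[0,T)$ and $u(\cdot,t)\to u_0$ in the sense of distributions as $t\downarrow0$.
\end{itemize}
Then $\|u\|_\infty\le\|u_0\|_\infty$, and for every $t_0\in(0,T)$ and all $(x,t),(y,s)$ with $t,s\in[t_0,T)$,
\begin{equation}\label{eq:holder}
|u(x,t)-u(y,s)|\le C\|u_0\|_\infty\Big(\frac{|x-y|+|t-s|^{1/2}}{\sqrt{t_0}}\Big)^{\alpha}.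
\end{equation}
\end{theorem}

Estimate \eqref{eq:question} follows with exponent $\alpha/2$ and a constant $C(n,M,t_0)$ that does not depend on $T'$. Indeed, if $|x-y|+|t-s|\le1$ then $|x-y|+|t-s|^{1/2}\le2(|x-y|+|t-s|)^{1/2}$, and if $|x-y|+|t-s|>1$ the bound $|u(x,t)-u(y,s)|\le2\|u_0\|_\infty$ suffices. A local form of the estimate is Proposition~\ref{prop:osc}.

The second theorem shows that neither the space $L^n$ nor the dependence of $\alpha$ on $M$ can be dispensed with. Recall that $\|g\|_{L^{n,\infty}}=\sup_{\lambda>0}\lambda\,|\{|g|>\lambda\}|^{1/n}$ defines weak $L^n$, and let $T>1$.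

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] The conclusion of Theorem~\ref{thm:main} fails, even for time-independent $b$, if $L^n$ is replaced by weak $L^n$: for some finite $M_0=M_0(n)$, no uniform modulus of continuity at $t=1$ holds for smooth $b$ with $\|b\|_{L^\infty L^{n,\infty}}\le M_0$.
\item[(b)] The exponent must degenerate: for every $\alpha>0$ there is $M$ such that no estimate $\|u(\cdot,1)\|_{C^\alpha}\le C\|u_0\|_\infty$ holds uniformly over smooth $b$ with $\|b\|_{L^\infty L^n}\le M$.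
\end{itemize}
\end{theorem}

\subsection{What a critical drift can do}\label{sec:heur}

Three computations locate the difficulty.

First, the energy method sees only small drifts. For $n\ge3$, H\"older's and Sobolev's inequalities give $\int|b||\nabla u||u|\le\|b\|_{L^n}\|\nabla u\|_{L^2}\|u\|_{L^{2n/(n-2)}}\le CM\|\nabla u\|_{L^2}^2$, and this is absorbed by the diffusion only when $CM<1$.

Second, for a time-independent drift smallness can be found by pigeonholing, and for a time-dependent one it cannot. If $b=b(x)$, then among disjoint annuli around a point at most $(M/\varepsilon)^n$ carry an $L^n$ norm larger than $\varepsilon$, so all but boundedly many dyadic scales see a small drift. If instead $b(x,t)=s^{-1/2}\bar b(x/\sqrt s)$ with $s=1-t$ and $\bar b$ supported in $B_1$, then $\|b(\cdot,t)\|_{L^n(B_r)}=\|\bar b\|_{L^n}$ for all $s\le r^2$: every parabolic cylinder with top at $(0,1)$ sees the full norm.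

Third, think of $u(x,t)$ as the average of $u_0$ over the position of a particle that starts at $x$, is transported by $-b$ backward in time and diffuses. Continuity of $u$ fails if particles that start at nearby points can be kept apart. The natural tool for this is a trap, an inward drift of size $K/|y|$, and
\[
\int_{\rho<|y|<r}\Big(\frac K{|y|}\Big)^n dy=K^n\,n|B_1|\log\frac r\rho .
\]
A trap acting on an unbounded range of scales is bounded in weak $L^n$ but not in $L^n$; this is Theorem~\ref{thm:sharp}(a). With the budget $M$, a trap acts at each time on a bounded range of scales only, and one expects it to lose the particle with a fixed probability per scale. This suggests a positive answer with an exponent that deteriorates as $M\to\infty$, as in Theorem~\ref{thm:sharp}(b). There remains a scenario that this count does not exclude. A drift of size $M/\rho$ on a ball of radius $\rho$ has norm of order $M$ and may move with speed of order $M/\rho$; it may lose the particle, be redeployed at another scale, and collect it again.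 One has to show that no such strategy carries the particle over a distance much larger than $\sqrt t$ in time $t$. This is Proposition~\ref{prop:disp}, the core of the paper.

\subsection{Scheme of the proof}

If $v>0$ solves \eqref{eq:main}, then $w=-\log v$ solves $w_t=\Delta w-|\nabla w|^2-b\cdot\nabla w$, and the quadratic term absorbs the drift whatever its size, since $|b||\nabla w|\le\frac14|\nabla w|^2+|b|^2$. Section~\ref{sec:log} turns this into scale-invariant bounds in which the drift enters \emph{additively}, through $\iint|b|^n$ over the region where the function under consideration is positive. When $v$ is a probability, an upper bound for $w$ is a lower bound for that probability. Section~\ref{sec:small} applies this once, to show that with probability bounded below the particle spends little time in a set of small measure. Section~\ref{sec:disp} applies it on many annuli and many time scales at once, and uses the additivity of $\int|b|^n$ over disjoint annuli to prove the displacement bound. Section~\ref{sec:osc}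 deduces decay of oscillation and Theorem~\ref{thm:main}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}; it uses from the rest only Section~\ref{sec:prelim} and the bound $\|u\|_\infty\le\|u_0\|_\infty$.

Smoothness of $b$ is used only qualitatively: it gives a process, smooth densities and, in Section~\ref{sec:disp}, the finiteness of the quantity that is then bounded a priori. The dimension $n=2$ needs separate arguments in Sections~\ref{sec:log}--\ref{sec:disp}, because there the level-set inequality degenerates to an $H^1$ bound.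

\section{Fields, processes and standard facts}\label{sec:prelim}

Throughout, $n\ge2$ and $M<\infty$ are fixed; $C$ denotes constants depending only on $n$, and $C_M$ constants depending only on $n$ and $M$. They may change from line to line. We write $\|\cdot\|_p$ for the norm of $L^p$ in the space variable, $B_r(x)$ for open balls, $B_r=B_r(0)$, and $z_+=\max(z,0)$. ``Smooth on a closed set'' means smooth up to the boundary. In Sections~\ref{sec:prelim}--\ref{sec:disp} the letter $T$ denotes an arbitrary finite time. If $b$ is smooth and $\|b\|_{L^\infty L^n}\le M$, then $\|b(\cdot,t)\|_n\le M$ for \emph{every} $t$, by Fatou's lemma along a sequence of good times converging to $t$.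

\begin{definition}\label{def:field}
A \emph{field} on $[0,T]$ is a smooth map $\beta:\mathbb R^n\times[0,T]\to\mathbb R^n$ whose spatial support lies in a fixed bounded set and which satisfies $\sup_s\|\beta(\cdot,s)\|_n\le M$. Its \emph{process} is the solution of $dX_s=\beta(X_s,s)\,ds+\sqrt2\,dW_s$, where $W$ is a standard Brownian motion; $\mathbb P_{x,s_0}$ and $\mathbb E_{x,s_0}$ refer to the process started from $x$ at time $s_0$.
\end{definition}

A field is bounded, but its bound must never enter a constant. If $X$ is the process of $\beta$, then $s\mapsto(X_{s_0+r^2s}-x_0)/r$ is the process of $r\beta(x_0+ry,s_0+r^2s)$, which is again a field with the same $M$; we call this \emph{rescaling by $r$}. We use the following facts.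

\begin{itemize}
\item[(F1)] \emph{Process and density.} The stochastic equation has a unique strong solution, which is strong Markov. For $s>s_0$ the law of $X_s$ under $\mathbb P_{x,s_0}$ has a density $p(y,s)$, smooth in $(y,s)$, with $p_s=\Delta p-\operatorname{div}(\beta p)$, and $p,\nabla p,\nabla^2p,p_s$ are bounded by $C_\beta(s-s_0)^{-(n+2)/2-1}e^{-c_\beta|y-x|^2/(s-s_0)}$ with constants depending on the particular field \cite[Ch.~1]{Friedman}. These constants serve only to justify integrations by parts and limits.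
\item[(F2)] \emph{It\^o's formula.} Suppose that $U$ is smooth and $U_t=\Delta U-b\cdot\nabla U-fU$ in a space-time domain, with $f$ continuous, and let $X$ be the process of a field equal to $-b(y,t-s)$ whenever $(y,t-s)$ is in the domain. Then $s\mapsto\exp\big(-\int_0^sf(X_{s'},t-s')\,ds'\big)\,U(X_s,t-s)$ is a local martingale as long as $(X_s,t-s)$ stays in the domain; if it is bounded, optional stopping applies. For $f=0$ this represents solutions of \eqref{eq:main}; for $f\ne0$ it gives the Feynman--Kac formula.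
\item[(F3)] \emph{Solvability.} If $b$ and $f$ are smooth with bounded spatial support and the initial value is smooth and bounded with all derivatives, the equation in (F2) has a bounded solution on $\mathbb R^n$ that is smooth up to the initial time. If $f=0$, the Dirichlet problem in a ball with a constant lateral value and a smooth initial value equal to that constant near the boundary satisfies the compatibility conditions of all orders, and its solution is smooth on the closed cylinder.
\item[(F4)] \emph{Moser--Trudinger inequality} \cite{Moser}. There is an absolute constant $C_0$ such that for every bounded open $\Omega\subset\mathbb R^2$ and $0\ne g\in W^{1,2}_0(\Omega)$, $\int_\Omega e^{4\pi g^2/\|\nabla g\|_2^2}\le C_0|\Omega|$. We apply it to functions that are Lipschitz on $\overline\Omega$ and vanish on $\partial\Omega$; these belong to $W^{1,2}_0(\Omega)$.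
\item[(F5)] \emph{Level sets.} For smooth $V$ on an open subset of $\mathbb R^n$, almost every $v$ is a regular value (Sard); $\int\eta(V)|\nabla V|\,dx=\int\eta(v)\,\mathcal H^{n-1}(\{V=v\})\,dv$ for Borel $\eta\ge0$ (coarea formula); and $\mathcal H^{n-1}(\partial\Omega)\ge c_I|\Omega|^{1-1/n}$ for bounded open $\Omega$ with smooth boundary, with $c_I=c_I(n)>0$ (isoperimetric inequality).
\item[(F6)] \emph{Nash's inequality in the plane.} $\|w\|_2^2\le C\|w\|_1\|\nabla w\|_2$ for $w\in L^1(\mathbb R^2)\cap W^{1,2}(\mathbb R^2)$.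
\end{itemize}

\section{Inequalities for logarithms}\label{sec:log}

\subsection{A level-set inequality}

In the applications the function $V$ below is $-\log v$ minus a correction, where $v$ is a probability, and $f$ is a source produced by the correction or by killing. If $f=0$ the maximum principle gives $V\le0$; the content of the proposition is that a drift of arbitrary size can amplify the effect of the source only additively.

\begin{proposition}\label{prop:level}
Let $\mathcal O\subset\mathbb R^n$ be open and $V\in C^\infty(\mathcal O\times[0,T])$ with $V(\cdot,0)\le0$, and suppose that $\{V\ge\ell\}$ is compact in $\mathcal O\times[0,T]$ for every $\ell>0$. Let $b$ be a smooth bounded vector field and $f\ge0$ a bounded measurable function such that, on $\{V>0\}$,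
\begin{equation}\label{eq:subsol}
V_t\le\Delta V-\tfrac12|\nabla V|^2+|b||\nabla V|+f .
\end{equation}
Let $S(t)=\max(0,\sup V(\cdot,t))$.
\begin{itemize}
\item[(i)] If $n\ge3$, then
\[
\int_0^TS\,dt\le C\Big[\int_0^T\!\!\int_{\{V>0\}}|b|^n\,dx\,dt+\int_0^T\|f\|_{n}\,|\{f>0\}|^{1/n}\,dt\Big].
\]
\item[(ii)] If $n=2$, then
\[
\int_0^T\!\!\int|\nabla V_+|^2\le4\int_0^T\!\!\int_{\{V>0\}}(|b|^2+f),\qquad \sup_t\int V_+(\cdot,t)\le\int_0^T\!\!\int_{\{V>0\}}(|b|^2+f).
\]
\end{itemize}
\end{proposition}

Scaling dictates the form of the proof. The hypothesis is invariant under $V\mapsto V(rx,r^2t)$, $b\mapsto rb(rx,r^2t)$, $f\mapsto r^2f(rx,r^2t)$, and each of the three terms in (i) is multiplied by $r^{-2}$: each has the dimension of a time. A functional whose time derivative produces $S$ and $\int|b|^n$ must therefore have the dimension of a squared length. With $\mu(\ell,t)=|\{V(\cdot,t)>\ell\}|$, the natural candidate is $\int_0^\infty\mu(\ell,t)^{2/n}d\ell$. For $n=2$ it equals $\int V_+$, and its derivative gives (ii). For $n\ge3$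 the function $z\mapsto z^{2/n}$ is strictly concave, and the concavity produces a negative term that the isoperimetric inequality bounds by a constant on \emph{every} nonempty level; integrating over the levels yields $-cS$. Against this, each level is of one of two kinds. If the drift on it is weak relative to the length $\mu^{1/n}$, the negative term wins. If it is strong, the term $-\frac12|\nabla V|^2$ absorbs it at the price of $|b|^2$, and a strong drift has $|b|^2$ controlled by $|b|^n$ in dimensionless form.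

\begin{proof}[Proof of (ii)]
Let $\ell>0$ and let $\Phi$ be smooth, convex and nondecreasing, with $\Phi=0$ on $(-\infty,\ell]$ and $\Phi'\le1$. Then $\Phi(V)$ has compact support in $\mathcal O\times[0,T]$, contained in $\{V>0\}$. By \eqref{eq:subsol}, an integration by parts, and $|b||\nabla V|\le\frac14|\nabla V|^2+|b|^2$,
\begin{align*}
\frac d{dt}\int\Phi(V)&\le-\int\Phi''(V)|\nabla V|^2+\int\Phi'(V)\big(-\tfrac12|\nabla V|^2+|b||\nabla V|+f\big)\\
&\le\int\Phi'(V)\big(-\tfrac14|\nabla V|^2+|b|^2+f\big).
\end{align*}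
Since $\Phi(V(\cdot,0))=0$, integration over $[0,t]$ gives $\int\Phi(V(\cdot,t))+\frac14\int_0^t\!\int\Phi'(V)|\nabla V|^2\le\int_0^T\!\int_{\{V>0\}}(|b|^2+f)$. Let $\Phi'\uparrow1_{(\ell,\infty)}$ and then $\ell\downarrow0$; monotone convergence gives both bounds.
\end{proof}

\begin{proof}[Proof of (i)]
The function $\mu$ need not be differentiable and $\mu^{2/n-1}$ is singular where $\mu=0$, so we mollify in the level and add a constant $\delta$.

\emph{Step 1: the functional.} Let $\kappa=1-\frac2n>0$. Note that $V$ is bounded above, since $\{V\ge1\}$ is compact. Fix $\ell_0>0$, $0<\varepsilon<\min(1,\ell_0/2)$, $\delta>0$ and $\ell_1>\max(\sup V,\ell_0)+1$. Let $\eta\in C_c^\infty(-1,1)$, $\eta\ge0$, $\int\eta=1$, $\eta_\varepsilon(v)=\varepsilon^{-1}\eta(v/\varepsilon)$ and $\chi_\varepsilon(v)=\int_{-\infty}^v\eta_\varepsilon$. For $\ell\in[\ell_0,\ell_1]$, $t\in[0,T]$ and a function $g$ on $\mathcal O\times[0,T]$ put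
\[
\mu_\varepsilon(\ell,t)=\int\chi_\varepsilon(V-\ell)\,dx,\qquad\bar\mu=\mu_\varepsilon+\delta,\qquad\langle g\rangle=\langle g\rangle(\ell,t)=\int\eta_\varepsilon(V-\ell)\,g\,dx .
\]
All integrands are supported in the compact set $\{V\ge\ell_0/2\}$, so $\mu_\varepsilon$ is smooth, with $\partial_\ell\mu_\varepsilon=-\langle1\rangle$ and $\partial_t\mu_\varepsilon=\langle V_t\rangle$. Let $\Gamma(z)=\frac n2z^{2/n}$, so that $\Gamma'(z)=z^{2/n-1}$ and $\Gamma''(z)=-\kappa z^{2/n-2}$, and let
\[
\mathcal W(t)=\int_{\ell_0}^{\ell_1}\big[\Gamma(\bar\mu)-\Gamma(\delta)\big]\,d\ell\ge0 .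
\]
Then $\mathcal W(0)=0$ because $V(\cdot,0)\le0<\ell_0-\varepsilon$. For fixed $t$,
\[
\mathcal W'=\int\omega(V)V_t\,dx,\qquad\omega(v)=\int_{\ell_0}^{\ell_1}\bar\mu(\ell)^{2/n-1}\,\eta_\varepsilon(v-\ell)\,d\ell\ge0,
\]
and $\omega(v)=0$ for $v\le\ell_0/2$. Since $\partial_v\eta_\varepsilon(v-\ell)=-\partial_\ell\eta_\varepsilon(v-\ell)$, an integration by parts in $\ell$, in which the boundary term at $\ell_1$ vanishes for $v\le\sup V$, gives
\[
\omega'(v)=\bar\mu(\ell_0)^{2/n-1}\eta_\varepsilon(v-\ell_0)+\int_{\ell_0}^{\ell_1}\kappa\,\bar\mu^{2/n-2}\langle1\rangle\,\eta_\varepsilon(v-\ell)\,d\ell .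
\]
Insert \eqref{eq:subsol} into $\mathcal W'$, use $\int\omega(V)\Delta V=-\int\omega'(V)|\nabla V|^2$, drop the nonpositive contribution of the first term of $\omega'$, and estimate $\langle|b||\nabla V|\rangle$ by Cauchy--Schwarz:
\begin{equation}\label{eq:Wprime}
\mathcal W'\le\int_{\ell_0}^{\ell_1}R\,d\ell+\int\omega(V)f\,dx,
\end{equation}
\[
R=-\kappa\,\bar\mu^{\frac2n-2}\langle1\rangle\langle|\nabla V|^2\rangle-\tfrac12\bar\mu^{\frac2n-1}\langle|\nabla V|^2\rangle+\bar\mu^{\frac2n-1}\sqrt{\langle|b|^2\rangle\langle|\nabla V|^2\rangle}.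
\]

\emph{Step 2: weak and strong levels.} Let $Q=\bar\mu^{1/n-1}\langle|\nabla V|\rangle$, a mollified isoperimetric quotient, and let $H_0>0$ be a constant to be chosen. We claim that
\begin{equation}\label{eq:Rbound}
R\le-\tfrac\kappa2Q^2+\tfrac{H_0^2}{2\kappa}1_{\{\langle1\rangle>0\}}+\tfrac12H_0^{2-n}\langle|b|^n\rangle .
\end{equation}
If $\langle1\rangle=0$, all brackets vanish and both sides are zero. Otherwise put
\[
Y^2=\bar\mu^{2/n-2}\langle1\rangle\langle|\nabla V|^2\rangle,\qquad H^2=\bar\mu^{2/n}\langle|b|^2\rangle/\langle1\rangle .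
\]
Thus $H$ is the mean square size of the drift on the level, measured in units of $\bar\mu^{-1/n}$. The first term of $R$ is $-\kappa Y^2$, the last is $HY$, and $Q\le Y$ by Cauchy--Schwarz. If $H\le H_0$, drop the middle term: $R\le-\kappa Y^2+HY\le-\frac\kappa2Y^2+\frac{H^2}{2\kappa}$, which implies \eqref{eq:Rbound}. If $H>H_0$, the last two terms of $R$ sum to at most $\frac12\bar\mu^{2/n-1}\langle|b|^2\rangle=\frac12H^2\langle1\rangle/\bar\mu$. H\"older's inequality $\langle|b|^2\rangle\le\langle|b|^n\rangle^{2/n}\langle1\rangle^{1-2/n}$ gives $\langle|b|^n\rangle\ge\langle|b|^2\rangle^{n/2}\langle1\rangle^{1-n/2}=H^n\langle1\rangle/\bar\mu$, hence $H^2\langle1\rangle/\bar\mu\le H^{2-n}\langle|b|^n\rangle\le H_0^{2-n}\langle|b|^n\rangle$, and \eqref{eq:Rbound} follows again. For the integration in $\ell$ we note that $\langle1\rangle(\ell,t)>0$ forces $\ell<S(t)+\varepsilon$, and that $\int_{\ell_0}^{\ell_1}\langle|b|^n\rangle\,d\ell\le\int_{\{V>0\}}|b|^n\,dx$.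

\emph{Step 3: the source.} Fix $t$, let $F=\{f(\cdot,t)>0\}$, $n'=\frac n{n-1}$ and $\varsigma=\frac{n-2}{n-1}$, so that $(\frac2n-1)n'=-\varsigma$ and $1-\varsigma=\frac1{n-1}$. Since $\int\eta_\varepsilon(v-\ell)\,d\ell\le1$, H\"older's inequality gives $\omega(v)^{n'}\le\int_{\ell_0}^{\ell_1}\bar\mu^{-\varsigma}\eta_\varepsilon(v-\ell)\,d\ell$, and therefore $\int_F\omega(V)^{n'}dx\le\int_{\ell_0}^{\ell_1}\bar\mu^{-\varsigma}\langle1_F\rangle\,d\ell$. The function $\mu_F(\ell)=\int_F\chi_\varepsilon(V-\ell)\,dx$ satisfies $\mu_F\le\min(|F|,\mu_\varepsilon)$, $\mu_F(\ell_1)=0$ and $\mu_F'=-\langle1_F\rangle$. Hence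
\[
\int_F\omega(V)^{n'}dx\le\int_{\ell_0}^{\ell_1}(\mu_F+\delta)^{-\varsigma}(-\mu_F')\,d\ell=\int_0^{\mu_F(\ell_0)}(z+\delta)^{-\varsigma}dz\le(n-1)|F|^{1/(n-1)},
\]
and H\"older's inequality gives $\int\omega(V)f\,dx\le C\|f\|_n|F|^{1/n}$.

\emph{Step 4: limits.} Since $\chi_\varepsilon(V-\ell)=\int\eta_\varepsilon(v-\ell)1_{\{v<V\}}dv$, we have $\mu_\varepsilon(\ell,t)=\int\eta_\varepsilon(v-\ell)\mu(v,t)\,dv$. For a regular value $v>0$ of $V(\cdot,t)$, the set $\{V(\cdot,t)>v\}$ has compact closure in $\mathcal O$ and smooth boundary $\{V(\cdot,t)=v\}$, so (F5) gives $\langle|\nabla V|\rangle\ge c_I\int\eta_\varepsilon(v-\ell)\mu(v,t)^{1-1/n}dv$. The function $\mu(\cdot,t)$ is monotone, hence continuous at all but countably many $\ell$, and at such $\ell$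
\[
\liminf_{\varepsilon\to0}Q^2\ge c_I^2\Big(\frac{\mu}{\mu+\delta}\Big)^{2-2/n}.
\]
As $\delta\downarrow0$ the right side increases to $c_I^2\,1_{\{\mu>0\}}$, and $\mu(\ell,t)>0$ for $0<\ell<S(t)$. Integrate \eqref{eq:Wprime} over $[0,T]$, use $\mathcal W(T)\ge0=\mathcal W(0)$, \eqref{eq:Rbound} and Step 3, and let $\varepsilon\to0$ (Fatou) and then $\delta\to0$:
\begin{align*}
\tfrac\kappa2c_I^2\int_0^T(S-\ell_0)_+\,dt\le{}&\tfrac{H_0^2}{2\kappa}\int_0^T(S-\ell_0)_+\,dt+\tfrac12H_0^{2-n}\int_0^T\!\!\int_{\{V>0\}}|b|^n\\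
&+C\int_0^T\|f\|_n|\{f>0\}|^{1/n}dt .
\end{align*}
With $H_0^2=\kappa^2c_I^2/2$ the first term on the right is half of the left side, and it is finite because $S$ is bounded. Absorb it and let $\ell_0\downarrow0$.
\end{proof}

\subsection{The transition density in the plane}

For $n=2$ we have $\kappa=0$, and Proposition~\ref{prop:level} controls $V_+$ in $H^1$, which does not bound its supremum. A pointwise bound will be recovered by averaging $V_+$ against the transition density over a short time, and for this the density has to be bounded in $L^2$ at most times. The logarithm again removes any smallness condition.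

\begin{lemma}\label{lem:entropy}
Let $n=2$, let $\beta$ be a field on $[0,T]$, let $p(\cdot,s)$ be the density of $X_s$ under $\mathbb P_{x,s_0}$, and let $\lambda>0$, $t_*>0$, $s_0+t_*\le T$. Put $\mathcal I(s)=\int_{\{p(\cdot,s)>\lambda\}}|\nabla\log p|^2\,dy$. Then
\[
\int_{s_0}^{s_0+t_*}\mathcal I\,ds\le\frac2\lambda+M^2t_*,\qquad\|p(\cdot,s)\|_2^2\le\lambda\big(1+C_0e^{\mathcal I(s)/4\pi}\big)\quad(s>s_0).
\]
\end{lemma}

\begin{proof}
Let $\vartheta(z)=z/\lambda$ for $z\le\lambda$ and $\vartheta(z)=1+\log(z/\lambda)$ for $z>\lambda$. Then $\vartheta'$ is Lipschitz, $\vartheta''(z)=-z^{-2}1_{\{z>\lambda\}}$ for $z\ne\lambda$, and $0\le\vartheta(z)\le z/\lambda$ for $z\ge0$. The decay in (F1) allows us to differentiate under the integral and integrate by parts: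
\begin{align*}
\frac d{ds}\int\vartheta(p)&=-\int\vartheta''(p)\,\nabla p\cdot(\nabla p-\beta p)=\int_{\{p>\lambda\}}\big(|\nabla\log p|^2-\beta\cdot\nabla\log p\big)\\
&\ge\tfrac12\mathcal I-\tfrac12\|\beta\|_2^2\ge\tfrac12\mathcal I-\tfrac12M^2 .
\end{align*}
Integrate over $(s_0+\delta,s_0+t_*)$, use $0\le\int\vartheta(p)\le1/\lambda$, and let $\delta\downarrow0$. This is the first bound.

For the second, fix $s$. The open set $\Omega=\{p>\lambda\}$ is bounded by (F1), $|\Omega|\le1/\lambda$ by Chebyshev's inequality, and $g=(\log(p/\lambda))_+\in W^{1,2}_0(\Omega)$ with $\|\nabla g\|_2^2=\mathcal I$. If $\mathcal I=0$ then $g=0$ and $\Omega$ is empty. Otherwise $2g\le4\pi g^2/\mathcal I+\mathcal I/4\pi$, and (F4) gives $\int_\Omega p^2=\lambda^2\int_\Omega e^{2g}\le\lambda^2e^{\mathcal I/4\pi}C_0|\Omega|\le\lambda C_0e^{\mathcal I/4\pi}$. Finally $\int_{\{p\le\lambda\}}p^2\le\lambda\int p=\lambda$.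
\end{proof}

\section{Killing on a small set}\label{sec:small}

The simplest application shows how the inequalities are used. Kill the particle at rate $f$, where $\|f\|_n$ and the support of $f$ are of unit size. Then it survives with probability bounded below, from every starting point. Later $f$ will be a large multiple of the indicator of a very small set. Since Proposition~\ref{prop:level} bounds only time averages, we leave a gap between the last time at which $f$ acts and the time at which the bound is claimed; a good time is picked in the gap.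

\begin{lemma}\label{lem:kill}
There is $C_*=C_*(n,M)$ such that the following holds. Let $\tilde b$ be a field on $[0,1]$. Let $f\ge0$ be smooth on $\mathbb R^n\times[0,1]$ with bounded spatial support, $f=0$ for $t\ge\frac{13}{16}$, $\|f(\cdot,t)\|_n\le1$ and $|\operatorname{supp}f(\cdot,t)|\le1$. Let $U$ be the bounded solution of $U_t=\Delta U-\tilde b\cdot\nabla U-fU$ on $\mathbb R^n\times[\frac12,1]$ with $U(\cdot,\frac12)=1$. Then $U\ge e^{-C_*}$ on $\mathbb R^n\times[\frac78,1]$.
\end{lemma}

\begin{proof}
By (F3) and (F2), $U$ is smooth on $\mathbb R^n\times[\frac12,1]$ and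
\begin{equation}\label{eq:FK}
U(x,t)=\mathbb E\exp\Big(-\int_0^{t-1/2}f(X_s,t-s)\,ds\Big)\in\big[e^{-\sup f},1\big],
\end{equation}
where $X$ is the process of the field $-\tilde b(\cdot,t-\cdot)$ started from $x$ at time $0$. Let $B_\varrho$ contain the spatial supports of $\tilde b$ and $f$. For $|x|>\varrho$ we have $X-x=\sqrt2W$ until $X$ reaches $\overline{B_\varrho}$, so $1-U(x,t)\le\mathbb P(\sup_{s\le1}\sqrt2|W_s|\ge|x|-\varrho)$, which has Gaussian decay in $x$. Hence $w=-\log U\ge0$ is smooth, has Gaussian decay uniformly in $t$, vanishes at $t=\frac12$, and satisfies $w_t=\Delta w-|\nabla w|^2-\tilde b\cdot\nabla w+f$. Proposition~\ref{prop:level} applies to $V=w$ on $\mathcal O=\mathbb R^n$, with time shifted by $\frac12$.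

Let $n\ge3$. Part (i) gives $\int_{1/2}^{1}\sup w(\cdot,t)\,dt\le C(M^n+1)$, so $\sup w(\cdot,t_1)\le16C(M^n+1)$ for some $t_1\in[\frac{13}{16},\frac78]$. For $t\ge t_1$ there is no killing on $[t_1,t]$, so $U(x,t)=\mathbb E\,U(X_{t-t_1},t_1)\ge\inf U(\cdot,t_1)$ by (F2).

Let $n=2$. Since $\int f(\cdot,t)\le\|f(\cdot,t)\|_2|\operatorname{supp}f(\cdot,t)|^{1/2}\le1$, part (ii) gives $\int_{1/2}^1\|\nabla w\|_2^2\,dt\le4(M^2+1)$ and $\|w(\cdot,t)\|_1\le M^2+1$. Fix $t\in[\frac78,1]$ and $x$, and let $p(\cdot,s)$ be the density of $X_s$. For $0<s\le\frac1{16}$ there is no killing on $[t-s,t]$, so $U(x,t)=\int p(y,s)U(y,t-s)\,dy$. By Lemma~\ref{lem:entropy} with $\lambda=1$ and $t_*=\frac1{16}$, $\int_0^{1/16}\big(\mathcal I(s)+\|\nabla w(\cdot,t-s)\|_2^2\big)ds\le C_M$, so for some $s\in(0,\frac1{16})$ both terms are at most $C_M$. For this $s$, $\|p(\cdot,s)\|_2\le C_M$ by Lemma~\ref{lem:entropy} and $\|w(\cdot,t-s)\|_2\le C_M$ by (F6). Jensen's inequality gives $w(x,t)=-\log\int p\,e^{-w(\cdot,t-s)}\le\int p\,w(\cdot,t-s)\le C_M$.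
\end{proof}

\section{No superdiffusive displacement}\label{sec:disp}

\begin{proposition}\label{prop:disp}
There is $A_0=A_0(n,M)\ge1$ such that for every field on $[0,T]$, every $x$ and every integer $k\ge1$,
\[
\mathbb P_{x,0}\Big(\sup_{s\le T}|X_s-x|\ge2kA_0\sqrt T\Big)\le2^{-k}.
\]
\end{proposition}

\subsection{Reduction to a lower bound for survival}\label{sec:reduction}

We bound the fields qualitatively, so that the best constant is finite, and then bound it a priori. For $\Lambda<\infty$ let $\mathfrak B_\Lambda$ be the set of fields on $[0,1]$ with $|\beta|\le\Lambda$; it is invariant under translations and under rescaling of a subinterval $[s_0,s_0+r^2]\subset[0,1]$ to $[0,1]$, because $r\le1$. Let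
\[
\Psi_\Lambda(z)=\sup_{\beta\in\mathfrak B_\Lambda,\ x}\mathbb P_{x,0}\Big(\sup_{s\le1}|X_s-x|\ge z\Big),\qquad A=A(\Lambda)=\inf\{z>0:\Psi_\Lambda(z)\le\tfrac12\}.
\]
The function $\Psi_\Lambda$ is nonincreasing; it tends to $0$ as $z\to\infty$ because $|X_s-x|\le\Lambda+\sqrt2\sup_{s\le1}|W_s|$, and to $1$ as $z\to0$ (take $\beta=0$). So $0<A<\infty$, $\Psi_\Lambda(2A)\le\frac12$ and $\Psi_\Lambda(A/2)>\frac12$. The number $A$ is the largest distance that an admissible drift can achieve in unit time with probability one half.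

\begin{lemma}\label{lem:iter}
Let $\beta\in\mathfrak B_\Lambda$, $[s_0,s_0+r^2]\subset[0,1]$, $r>0$, $z>0$, and let $k\ge1$ be an integer. Then $\mathbb P_{x,s_0}\big(\sup_{[s_0,s_0+r^2]}|X-x|\ge kzr\big)\le\Psi_\Lambda(z)^k$. Consequently
\begin{gather}
\mathbb P_{x,s_0}\Big(\sup_{[s_0,s_0+r^2]}|X-x|\ge2kAr\Big)\le2^{-k},\label{eq:tail}\\
1-\Psi_\Lambda(m)\le3m/A\qquad\text{whenever }0<4m\le A.\label{eq:upper}
\end{gather}
\end{lemma}

\begin{proof}
Let $T_0=s_0$ and let $T_j$ be the first time after $T_{j-1}$ at which $|X-X_{T_{j-1}}|\ge zr$. Before $T_j$ we have $|X-x|<jzr$, so the event in question forces $T_k\le s_0+r^2$. On $\{T_{j-1}<s_0+r^2\}$ let $r'^2=s_0+r^2-T_{j-1}\le r^2$. By the strong Markov property and rescaling by $r'$, the conditional probability of $T_j\le s_0+r^2$ given the path up to $T_{j-1}$ is at most $\Psi_\Lambda(zr/r')\le\Psi_\Lambda(z)$. Induction on $j$ gives the first claim, and $z=2A$ gives \eqref{eq:tail}.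

For \eqref{eq:upper} let $k=\lfloor A/2m\rfloor\ge A/4m$. The first claim with $r=1$, $z=m$ gives $\frac12<\Psi_\Lambda(A/2)\le\Psi_\Lambda(km)\le\Psi_\Lambda(m)^k\le e^{-k(1-\Psi_\Lambda(m))}$, so $1-\Psi_\Lambda(m)<(\log2)/k\le4\log2\cdot m/A\le3m/A$.
\end{proof}

Inequality \eqref{eq:upper} says that if the distance $A/2$ is reachable, then some field expels the particle from a ball of radius $m\ll A$ with probability very close to one. We show that this is impossible.

\begin{proposition}\label{prop:surv}
There are $A_1$ and $C_M$, depending only on $n$ and $M$, such that if $A=A(\Lambda)\ge A_1$, then some $m$ with $1\le m\le e^{C_M\sqrt{\log A}}$ satisfies $1-\Psi_\Lambda(m)\ge\frac14A^{-1/2}$.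
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:disp} from Proposition~\ref{prop:surv}]
Choose $A_0\ge\max(1,A_1)$, depending on $n$ and $M$, such that $A^{1/2}>12e^{C_M\sqrt{\log A}}$ for all $A\ge A_0$. If $A(\Lambda)\ge A_0$, then $4m\le A$, and \eqref{eq:upper} gives $\frac14A^{-1/2}\le3e^{C_M\sqrt{\log A}}/A$, a contradiction. So $A(\Lambda)<A_0$ for every $\Lambda$. A field on $[0,T]$, rescaled by $\sqrt T$, lies in some $\mathfrak B_\Lambda$, and \eqref{eq:tail} with $r=1$ gives the claim.
\end{proof}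

The plan for Proposition~\ref{prop:surv} is as follows. A path that starts at the origin and leaves $B_m$ before time $1$ crosses each of $q$ concentric shells. We want to find, on every such path, a moment and a shell from which the probability of staying in $B_m$ until time $1$ is at least about $A^{-1/2}$; then survival has at least a comparable probability. Proposition~\ref{prop:level} bounds $-\log$ of such probabilities only on average in time, so it provides good starting times but does not prevent the path from crossing all shells between two of them. We therefore choose good times in every interval of length $4^{-k}$, for $k=1,\dots,J$, with $2^J\approx A^2$; at the finest scale \eqref{eq:tail} forbids crossing a shell between consecutive good times. A good time of level $k$ is good only for reaching the next good time of a lower level, so survival until time $1$ is obtained along a chain of up to $J$ transitions. If each had a cost (minus the logarithm of its probability) equal to a constant $B$, the result would be $e^{-BJ}$,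 a large negative power of $A$, which does not contradict \eqref{eq:upper}. The gain comes from the additivity of $\int|\beta|^n$: the bound holds for the costs of all shells \emph{together}, so most shells are cheap at any given good time.

\subsection{Shells and single transitions}\label{sec:trans}

Let $A\ge2$, $J=\lceil2\log_2A\rceil$, so that $A^2\le2^J\le2A^2$, and $L=4J$. Let $q\ge1$ be an integer with $\log(2q)\le J$, to be chosen in Section~\ref{sec:cheap}, and put
\[
\theta=\frac1{64(1+M^2)q},\qquad h=\frac{C_\xi L}{\theta},\qquad m=(2q+6)h,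
\]
where $C_\xi=C_\xi(n)\ge1$ is fixed in the proof of Lemma~\ref{lem:trans}. Then $h\ge1$, $m\le C_Mq^2J$ and $\log m\le C_MJ$. For $a=1,\dots,q$ and $0\le k\le J$ let $\rho_a=(2a+2)h$ and
\[
\mathcal C_a=\{(2a+1)h\le|x|<(2a+3)h\},\qquad D_a^k=\big\{\big||x|-\rho_a\big|\le(1+2^{-k})h\big\}.
\]
The \emph{cores} $\mathcal C_a$ are adjacent disjoint shells, and $\mathcal C_a\subset D_a^k\subset D_a^j\subset B_m$ for $j\le k$. The passage from $D_a^k$ to $D_a^{k-1}$ leaves room $2^{-k}h$, proportional to the square root of the time $4^{-k}$ it has to last, and the total room over all levels is at most $h$, so that the shells keep bounded overlap.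

Fix $\beta\in\mathfrak B_\Lambda$. Let $\tau$ be the first exit time of $X$ from $B_m$ after the starting time, with $\tau=\infty$ if there is no exit by time $1$. A \emph{level-$k$ interval} is an interval $[i4^{-k},(i+1)4^{-k})\subset[0,1)$ with $i$ an integer. For $1\le k\le J$ and $0\le g<e\le1$ the \emph{cost} of the transition of level $k$ from $g$ to $e$ in shell $a$ is
\[
\gamma_a(k;g,e)=\sup_{x\in D_a^k}\Big[-\log\mathbb P_{x,g}\big(\tau>e,\ X_e\in D_a^{k-1}\big)\Big]\ge0 .
\]

\begin{lemma}\label{lem:trans}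
There are $C_1\ge1$ and $J_0$, depending only on $n$ and $M$, such that the following holds if $J\ge J_0$. Let $1\le k\le J$, let $I$ be a level-$k$ interval, and let $e\le1$ satisfy $\sup I\le e\le\inf I+8\cdot4^{-k}$. Then there is $g\in I$ with
\[
\sum_{a=1}^q\gamma_a(k;g,e)^2\le C_1^2J .
\]
The constants do not depend on $A$, $\Lambda$, or on $q$ as long as $\log(2q)\le J$.
\end{lemma}

\begin{proof}
\emph{Rescaling.} Rescale by $r=2^{-k}$ about $x_0=0$, $s_0=\inf I$, and keep the names of all objects. Now $I=[0,1)$, $e\in[1,8]$, $\beta$ is a field on $[0,e]$ whose restriction to $[0,1]$ lies in $\mathfrak B_\Lambda$, $\tau$ is the exit time from $B_{2^km}$, and the shells $D_a^k$, $D_a^{k-1}$ have central radius $2^k\rho_a$ and half-widths $(2^k+1)h$, $(2^k+2)h$. Let $G_a$ be the interior of $D_a^{k-1}$. Since $(2^k+2)h\le2\cdot2^kh$ and consecutive central radii differ by $2\cdot2^kh$, each point lies in at most two of the $G_a$, and $2h\le|x|\le2^k(2q+4)h<2^km$ on $G_a$.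

\emph{A smooth penalty.} The indicator of the event in the cost has an infinite logarithm, so we replace it by $e^{-\xi_a}$ with a finite penalty $L$, larger than the costs to be estimated. Fix a smooth nondecreasing $\Theta$ with $\Theta=0$ on $(-\infty,0]$ and $\Theta=1$ on $[1,\infty)$, and let
\[
\xi_a(x)=L\,\Theta\Big(\frac{\big||x|-2^k\rho_a\big|-(2^k+1)h}{h}\Big).
\]
Then $\xi_a$ is smooth, $\xi_a=0$ on $D_a^k$, and $\xi_a=L$ off $G_a$. It is radial and its gradient is supported in $|x|\ge2h$, so $|\nabla\xi_a|\le CL/h=C\theta/C_\xi$ and $|\Delta\xi_a|\le CL/h^2+\frac{n-1}{2h}CL/h\le CL/h^2\le C\theta^2/C_\xi^2$. We fix $C_\xi$ so large that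
\begin{equation}\label{eq:xi}
|\nabla\xi_a|\le\theta,\qquad|\nabla\xi_a|^2+|\Delta\xi_a|\le\theta .
\end{equation}
The shells are wide precisely so that these errors, of size $\theta$, sum to a bounded quantity over the $q$ shells.

\emph{The subsolution.} Let $v_a(x,s)=\mathbb E_{x,s}e^{-\xi_a(X_{e\wedge\tau})}\in[e^{-L},1]$ and $w_a=-\log v_a\in[0,L]$. As a function of $t=e-s$, $v_a$ is by (F2) the solution of $v_t=\Delta v+\beta\cdot\nabla v$ in $B_{2^km}$ with lateral value $e^{-L}$ and initial value $e^{-\xi_a}$, which equals $e^{-L}$ near the boundary; by (F3) it is smooth on the closed cylinder. Let $V_a=w_a-\xi_a-2\theta t$, so that $V_a=0$ at $t=0$. From $w_t=\Delta w-|\nabla w|^2+\beta\cdot\nabla w$, the inequality $|\nabla V_a+\nabla\xi_a|^2\ge\frac12|\nabla V_a|^2-|\nabla\xi_a|^2$ and \eqref{eq:xi},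
\[
\partial_tV_a\le\Delta V_a-\tfrac12|\nabla V_a|^2+|\beta||\nabla V_a|+\theta+\theta|\beta|-2\theta\le\Delta V_a-\tfrac12|\nabla V_a|^2+|\beta||\nabla V_a|+f
\]
with $f=\theta|\beta|1_{\{|\beta|>1\}}$. The term $-2\theta t$ has removed the part of the source that is not confined to a set of bounded measure: $\|f\|_n\le\theta M$ and $|\{f>0\}|\le M^n$ at each time. Since $w_a\le L$, the closed set $\{V_a\ge\ell\}$ is contained in $\{\xi_a\le L-\ell\}\times[0,e]$, which is compact in $G_a\times[0,e]$ for $\ell>0$. So Proposition~\ref{prop:level} applies with $\mathcal O=G_a$ and $T=e$. We extend $(V_a)_+$ by zero outside $G_a$ and from now on use the time variable $s$.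

\emph{From $w_a$ to the cost.} Let $S_a(g)=\sup_{D_a^k}w_a(\cdot,g)$ and $\gamma_a(g)=\gamma_a(k;g,e)$. If $\tau\le e$, or if $X_e\notin D_a^{k-1}$, then $\xi_a(X_{e\wedge\tau})=L$; hence $\mathbb P_{x,g}(\tau>e,X_e\in D_a^{k-1})\ge v_a(x,g)-e^{-L}\ge e^{-S_a(g)}-e^{-L}$ for $x\in D_a^k$. If $S_a(g)\le J$, then $e^{S_a(g)-L}\le e^{-3J}\le\frac1{2q}$, and $-\log(1-y)\le2y$ for $0\le y\le\frac12$ gives
\begin{equation}\label{eq:costS}
\gamma_a(g)\le S_a(g)-\log\big(1-e^{S_a(g)-L}\big)\le S_a(g)+1/q .
\end{equation}

\emph{The case $n\ge3$.} On $D_a^k$ we have $w_a=V_a+2\theta t\le(V_a)_++16\theta$. By Proposition~\ref{prop:level}(i) and the overlap bound,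
\[
\sum_a\int_0^1S_a\,ds\le C\Big[\sum_a\int_0^e\!\!\int_{G_a}|\beta|^n+8q\theta M^2\Big]+16q\theta\le C\big[16M^n+\tfrac18\big]+\tfrac14=C_M .
\]
So some $g\in I$ has $\sum_aS_a(g)\le C_M$. If $J\ge C_M$, \eqref{eq:costS} applies to every $a$ and gives $\sum_a\gamma_a(g)^2\le\big(\sum_a\gamma_a(g)\big)^2\le(C_M+1)^2$.

\emph{The case $n=2$: choice of $g$.} Let $E_a(s)=\|\nabla(V_a)_+(\cdot,s)\|_2^2$. Since $f\le\theta|\beta|^2$, Proposition~\ref{prop:level}(ii) gives $\sum_a\int_0^eE_a\,ds\le4(1+\theta)\cdot2\cdot8M^2\le C_M$. We shall let the process run for a time so short that by \eqref{eq:tail} it moves by less than $1$ except with probability $\frac1{2q}$. Let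
\[
j_0=\lceil\log_2(2q)\rceil,\qquad t_*=(2Aj_0)^{-2}\le\tfrac12,\qquad\bar E_a(g)=\frac1{t_*}\int_g^{g+t_*}E_a\,ds .
\]
By Fubini's theorem $\int_0^{1/2}\sum_a\bar E_a\,dg\le\sum_a\int_0^1E_a\,ds$, so some $g\in[0,\frac12]$ has $\sum_a\bar E_a(g)\le C_M$. Fix this $g$; note that $g+t_*\le1\le e$.

\emph{The case $n=2$: averaging.} Fix $a$ and $x\in D_a^k$, and let $p(\cdot,s)$ be the density of the unstopped $X_s$ under $\mathbb P_{x,g}$. By Lemma~\ref{lem:entropy} with $\lambda=1/t_*$, the mean of $\mathcal I$ over $(g,g+t_*)$ is at most $2+M^2$. By Chebyshev's inequality $\mathcal I>4(2+M^2)$ on at most a quarter of this interval and $E_a>2\bar E_a(g)$ on at most half of it. So there is $s\in(g,g+t_*)$, depending on $a$ and $x$, with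
\[
E_a(s)\le2\bar E_a(g),\qquad\|p(\cdot,s)\|_2^2\le C_M/t_* .
\]
Let $p^*\le p(\cdot,s)$ be the density of the law of $X_s$ restricted to the event $\{\sup_{[g,s]}|X-x|<1\}$, and $\mu^*=\int p^*$. By \eqref{eq:tail} with $r=\sqrt{t_*}$ and $2j_0Ar=1$, $1-\mu^*\le2^{-j_0}\le\frac1{2q}\le\frac12$. Since $h\ge1$, we have $B_1(x)\subset G_a$, so this event is contained in $\{\tau>s\}$, and the Markov property gives $v_a(x,g)\ge\int p^*v_a(\cdot,s)$. On $B_1(x)$, $\xi_a\le\theta$ by \eqref{eq:xi}, so $w_a\le(V_a)_++17\theta$. Jensen's inequality for the probability density $p^*/\mu^*$ and $-\log\mu^*\le2(1-\mu^*)$ give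
\begin{equation}\label{eq:jensen}
w_a(x,g)\le-\log\mu^*+\frac1{\mu^*}\int p^*w_a(\cdot,s)\le\frac1q+2\int p\,(V_a)_++34\theta\le2\int p\,(V_a)_++\frac2q,
\end{equation}
where $p$ and $V_a$ are taken at time $s$.

\emph{The case $n=2$: the tail of $V_a$.} The function $(V_a)_+(\cdot,s)$ is Lipschitz on $\overline{G_a}$ and vanishes on $\partial G_a$, where $\xi_a=L\ge w_a$. Write $E=E_a(s)$. If $E=0$ then $(V_a)_+=0$. Otherwise (F4) gives $|\{V_a>z\}|\le C_0|G_a|e^{-4\pi z^2/E}$ for $z>0$. Let $Z^2=E\log(2+|G_a|/t_*)$, so that $e^{-4\pi Z^2/E}\le t_*/|G_a|$. Then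
\[
\int_{\{V_a>Z\}}V_a^2=Z^2|\{V_a>Z\}|+\int_Z^\infty2z|\{V_a>z\}|\,dz\le C_0|G_a|e^{-4\pi Z^2/E}\Big(Z^2+\frac E{4\pi}\Big)\le C_0t_*(Z^2+E),
\]
and therefore $\int p\,(V_a)_+\le Z+\|p\|_2\|V_a1_{\{V_a>Z\}}\|_2\le C_M(Z+\sqrt E)$. Now $|G_a|\le\pi(2^Jm)^2$, $1/t_*=4A^2j_0^2\le4\cdot2^Jj_0^2$, $j_0\le CJ$ and $\log m\le C_MJ$, so $\log(2+|G_a|/t_*)\le C_MJ$. With \eqref{eq:jensen} and $E\le2\bar E_a(g)$ we obtain, for all $a$,
\[
S_a(g)\le C_M\sqrt{J\,\bar E_a(g)}+2/q\le C_M\sqrt J+2 .
\]
The right side is at most $J$ for $J\ge J_0$, so \eqref{eq:costS} gives $\gamma_a(g)\le C_M\sqrt{J\bar E_a(g)}+3/q$ and $\sum_a\gamma_a(g)^2\le2C_M^2J\sum_a\bar E_a(g)+18/q\le C_1^2J$.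
\end{proof}

For $n\ge3$ the proof bounds $\sum_a\gamma_a$ by $C_M$; the factor $J$ and the squares are the price of the planar case. What matters below is that the bound
\[
B=C_1\sqrt J
\]
for the $\ell^2$ norm of the costs is $o(J)$ and independent of $q$.

\subsection{The nested time grid}\label{sec:grid}

Let $J\ge J_0$. We define finite sets $\mathcal G_0\subset\mathcal G_1\subset\dots\subset\mathcal G_J\subset[0,1]$, depending only on $\beta$. Let $\mathcal G_0=\{1\}$. Given $\mathcal G_{k-1}$, consider each level-$k$ interval $I$ that contains no point of $\mathcal G_{k-1}$, let $e=\min\{g'\in\mathcal G_{k-1}:g'\ge\sup I\}$, and add the point $g\in I$ given by Lemma~\ref{lem:trans}; $\mathcal G_k$ is the resulting set. By construction every level-$k$ interval contains a point of $\mathcal G_k$, $k\ge1$.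

The lemma is applicable. For $k=1$, $e=1\le\inf I+8\cdot4^{-1}$. For $k\ge2$ let $I'\supset I$ be the level-$(k-1)$ interval containing $I$. Either $\sup I'=1\in\mathcal G_{k-1}$, or the level-$(k-1)$ interval following $I'$ contains a point of $\mathcal G_{k-1}$; in both cases $e\le\inf I'+2\cdot4^{-(k-1)}\le\inf I+8\cdot4^{-k}$.

For a point $g$ added at step $k$ we write $\operatorname{lev}(g)=k$, $g^+=e$ and $\gamma_a(g)=\gamma_a(k;g,g^+)$, and we set $\operatorname{lev}(1)=0$. Since $I\cap\mathcal G_{k-1}=\emptyset$,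
\begin{equation}\label{eq:succ}
g^+=\min\{g'\in\mathcal G_{\operatorname{lev}(g)-1}:g'>g\},\qquad\sum_{a=1}^q\gamma_a(g)^2\le B^2\qquad(g\in\mathcal G_J,\ g\ne1).
\end{equation}
Consecutive points of $\{0\}\cup\mathcal G_J$ are at distance at most $2\cdot4^{-J}$, and $\#\mathcal G_J\le1+\sum_{k=1}^J4^k\le2\cdot4^J$. The \emph{chain} of $g$ is $g,g^+,g^{++},\dots$; the levels strictly decrease along it, so it ends at $1$. Let $\operatorname{cost}_a(g)$ be the sum of $\gamma_a$ over the elements of the chain other than $1$.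

\begin{lemma}\label{lem:chain}
If $g\in\mathcal G_J$ and $x\in\mathcal C_a$, then $\mathbb P_{x,g}(\tau>1)\ge e^{-\operatorname{cost}_a(g)}$.
\end{lemma}

\begin{proof}
We prove the bound for all $x\in D_a^{\operatorname{lev}(g)}\supset\mathcal C_a$, by induction on the level. For $g=1$ the probability is $1$, since $D_a^0\subset B_m$. If $\operatorname{lev}(g)=k\ge1$, then $j=\operatorname{lev}(g^+)\le k-1$ and $D_a^{k-1}\subset D_a^j$. By the Markov property at time $g^+$ and the induction hypothesis, $\mathbb P_{x,g}(\tau>1)\ge\mathbb P_{x,g}(\tau>g^+,X_{g^+}\in D_a^{k-1})\,e^{-\operatorname{cost}_a(g^+)}\ge e^{-\gamma_a(g)-\operatorname{cost}_a(g^+)}$.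
\end{proof}

\subsection{Every escaping path meets a cheap chain}\label{sec:cheap}

What remains is deterministic. We first work out the two extreme cases, which show the mechanism and the size of $q$.

\begin{example}\label{ex:share}
With a single shell, \eqref{eq:succ} gives only $\operatorname{cost}_1(g)\le JB$. Now take $q$ shells and suppose that an interval $(s,s')$ contains no point of $\mathcal G_{k-1}$ but contains, for every $a$, a point $g_a\in\mathcal G_k$ with $X_{g_a}\in\mathcal C_a$: the path crosses all cores between two consecutive times of the coarser grid. By \eqref{eq:succ} all $g_a$ have the same successor $e=\min\{g'\in\mathcal G_{k-1}:g'\ge s'\}$, so from $e$ on their chains coincide. At each of the at most $k-1$ common elements $g'\ne1$, Cauchy--Schwarz gives $\sum_a\gamma_a(g')\le B\sqrt q$. Hence $\sum_a\operatorname{cost}_a(g_a)\le qB+JB\sqrt q$, and some shell has cost at most $B+JB/\sqrt q$, which is below $J/8$ when $B\le J/16$ and $q\ge(16B)^2$.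

In general the cores are caught at different levels. Let $N_j-1$ be the number of cores caught at levels $\le j$; they cut the others into at most $N_j$ groups, each of which shares its chain element of level $j$. Averaging over the cores caught up to level $k$ will give a cost of order $B+B\sum_{j<k}(N_j/N_k)^{1/2}$. The case above is $N_j=1$ for $j<k$ and $N_k=q+1$. At the other extreme, if $N_j=2^j$ the sum is at most $\sum_{i\ge1}2^{-i/2}=1+\sqrt2$, and the cost is $O(B)$. The sum exceeds $\varepsilon J$ for every $k$ only if $N_k$ grows slowly, roughly by a factor $1+\frac1{\varepsilon J}$ in $N_k^{1/2}$ per level; over $J$ levels this produces at most a factor $e^{1/\varepsilon}$, whereas $N_J=q+1$. This forces the choice $\sqrt q\approx e^{1/\varepsilon}/\varepsilon$ with $\varepsilon\approx1/B$.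
\end{example}

Accordingly we set
\[
\varepsilon=\frac1{32B},\qquad q=\big\lceil(32B\,e^{32B})^2\big\rceil .
\]
Since $32B\le e^{32B}$ and $B\ge1$, we have $2q\le4e^{128B}\le e^{130B}$. Enlarging $J_0$ to ensure $\sqrt{J_0}\ge130C_1$, we get $\log(2q)\le J$ and $B\le J/16$ for $J\ge J_0$. There is no circularity, because $C_1$ does not depend on $q$.

\begin{lemma}\label{lem:cheap}
Let $J\ge J_0$ and let $X:[0,1]\to\mathbb R^n$ be a continuous path with $X_0=0$, exit time $\tau\le1$ from $B_m$, and
\begin{equation}\label{eq:slow}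
\sup_{[g_-,g_+]}|X-X_{g_-}|<h\quad\text{for all consecutive points }g_-<g_+\text{ of }\{0\}\cup\mathcal G_J .
\end{equation}
Then there are $g\in\mathcal G_J$ with $g<\tau$ and $a\in\{1,\dots,q\}$ such that $X_g\in\mathcal C_a$ and $\operatorname{cost}_a(g)\le J/8$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=0.5cm]
\fill[gray!25] (0,2) rectangle (7,4);
\foreach \y in {1,...,7} \draw[gray!60] (0,\y)--(7,\y);
\foreach \a in {1,...,6} \node[right] at (7,{\a+0.5}) {$\mathcal C_{\a}$};
\draw[->] (0,0)--(7.5,0) node[right] {time};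
\draw[->] (0,0)--(0,8.8) node[above] {$|X|$};
\draw[dotted] (0,8) node[left] {$m$} -- (7,8);
\draw[dashed] (2,0) node[below] {$g$} -- (2,8);
\draw[dashed] (4,0) node[below] {$g'$} -- (4,8);
\draw[dotted] (6.6,0) node[below] {$\tau$} -- (6.6,8);
\node[below] at (0,0) {$0$};
\draw[thick] plot[smooth] coordinates {(0,0) (0.7,1.4) (1.3,1.0) (2,3.5) (2.8,4.6) (3.4,3.3) (4,2.5) (4.8,5.2) (5.4,4.5) (6.1,6.9) (6.6,8)};
\fill (2,3.5) circle (2pt) (4,2.5) circle (2pt);
\end{tikzpicture}
\caption{One step of the capture procedure (not to scale). The path crosses the cores $\mathcal C_1,\dots,\mathcal C_6$ on its way from $0$ to the sphere of radius $m$. At the grid times $g,g'$ it lies in $\mathcal C_3$ and $\mathcal C_2$, which are captured (shaded). The remaining cores form the blocks $\{1\}$ and $\{4,5,6\}$; the path crosses the first during $(0,g)$ and the second during $(g',\tau)$, and neither interval contains a grid time.}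
\label{fig:capture}
\end{figure}

\begin{proof}
\emph{Step 1: capture.} A \emph{block} is a set $\mathfrak b=\{a_1,\dots,a_2\}$ of consecutive indices; let $\operatorname{lo}(\mathfrak b)=(2a_1+1)h$ and $\operatorname{up}(\mathfrak b)=(2a_2+3)h$, so that $\bigcup_{a\in\mathfrak b}\mathcal C_a=\{\operatorname{lo}(\mathfrak b)\le|x|<\operatorname{up}(\mathfrak b)\}$. We construct, for $k=0,\dots,J$, a family $\mathcal P_k$ of pairs consisting of a block $\mathfrak b$ and a \emph{segment} $(s,s')\subset(0,\tau)$, with disjoint blocks and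
\begin{equation}\label{eq:pair}
|X_s|\le\operatorname{lo}(\mathfrak b),\qquad|X_{s'}|\ge\operatorname{up}(\mathfrak b),\qquad(s,s')\cap\mathcal G_k=\emptyset .
\end{equation}
Let $\mathcal P_0$ consist of the block $\{1,\dots,q\}$ with the segment $(0,\tau)$; \eqref{eq:pair} holds since $|X_0|=0$, $|X_\tau|=m$ and $\tau\le1$. Given a pair $(\mathfrak b,(s,s'))\in\mathcal P_{k-1}$, call $a\in\mathfrak b$ \emph{captured at level $k$} if $X_g\in\mathcal C_a$ for some $g\in\mathcal G_k\cap(s,s')$; fix one such point $g_a$ and set $k_a=k$. Split the uncaptured indices of $\mathfrak b$ into maximal blocks $\mathfrak b'$ (Figure~\ref{fig:capture}). List in increasing order the times $s$, the points of $\mathcal G_k\cap(s,s')$, and $s'$. At each listed time $|X|\le\operatorname{lo}(\mathfrak b')$ or $|X|\ge\operatorname{up}(\mathfrak b')$, because no core of $\mathfrak b'$ is captured; the first alternative holds at $s$ and the second at $s'$. Let $t'$ be the first listed time with $|X_{t'}|\ge\operatorname{up}(\mathfrak b')$ and $t$ its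 predecessor, and put $(\mathfrak b',(t,t'))$ into $\mathcal P_k$. Then \eqref{eq:pair} holds, every index not captured at a level $\le k$ lies in exactly one block of $\mathcal P_k$, and the segments associated with a given index are nested.

Let $\nu_k$ be the number of indices captured at levels $\le k$ and $N_k=1+\nu_k$; thus $\nu_0=0$. A block in which $c$ indices are captured splits into at most $c+1$ blocks, so $\#\mathcal P_k\le\#\mathcal P_{k-1}+\nu_k-\nu_{k-1}$ and $\#\mathcal P_k\le N_k$. Moreover $\nu_J=q$. Otherwise $\mathcal P_J$ contains a pair; its segment has no point of $\mathcal G_J$, so $[s,s']\subset[g_-,g_+]$ for two consecutive points of $\{0\}\cup\mathcal G_J$, and \eqref{eq:slow} gives $|X_{s'}-X_s|<2h$, while \eqref{eq:pair} gives $|X_{s'}|-|X_s|\ge2h$.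

\emph{Step 2: the chains.} The point $g_a$ has level exactly $k_a$, since it lies in a segment of $\mathcal P_{k_a-1}$. For $0\le j<k_a$ let $e_j(a)=\min\{g\in\mathcal G_j:g>g_a\}$. We claim that an element of the chain of $g_a$ other than $g_a$ equals $e_i(a)$, where $i<k_a$ is its level. First, if $e_j(a)$ has level $i\le j$, then $e_j(a)\in\mathcal G_i\subset\mathcal G_j$, so $e_j(a)=e_i(a)$. It therefore suffices to show that every such element is some $e_j(a)$. By \eqref{eq:succ}, $g_a^+=e_{k_a-1}(a)$. If $e_i(a)$ has level $i\ge1$, then no point of $\mathcal G_{i-1}\subset\mathcal G_i$ lies in $(g_a,e_i(a)]$, so \eqref{eq:succ} gives $e_i(a)^+=e_{i-1}(a)$. The claim follows by induction along the chain, and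
\begin{equation}\label{eq:costsum}
\operatorname{cost}_a(g_a)\le\gamma_a(g_a)+\sum_{1\le j<k_a,\ \operatorname{lev}(e_j(a))=j}\gamma_a(e_j(a)).
\end{equation}

\emph{Step 3: sharing.} Fix $k$ with $\nu_k\ge1$, let $\mathcal A=\{a:k_a\le k\}$, and fix $1\le j<k$. If $k_a>j$, then $a$ lies in a block $\mathfrak b$ of $\mathcal P_j$ whose segment $(t,t')$ contains $g_a$ and no point of $\mathcal G_j$. Hence $e_j(a)=\min\{g\in\mathcal G_j:g\ge t'\}$ is the same point for all $a\in\mathfrak b$. If this point has level $j$, then \eqref{eq:succ} and Cauchy--Schwarz give $\sum_{a\in\mathfrak b\cap\mathcal A}\gamma_a(e_j(a))\le B\,\#(\mathfrak b\cap\mathcal A)^{1/2}$; otherwise the block contributes nothing to \eqref{eq:costsum} at level $j$. A second application of Cauchy--Schwarz, over the at most $N_j$ disjoint blocks, bounds the total of the level-$j$ terms over $a\in\mathcal A$ by $BN_j^{1/2}\nu_k^{1/2}$. Since $\gamma_a(g_a)\le B$ and $\nu_k\ge N_k/2$, averaging \eqref{eq:costsum} over $\mathcal A$ shows that some $a\in\mathcal A$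 satisfies
\begin{equation}\label{eq:avg}
\operatorname{cost}_a(g_a)\le B+\sqrt2\,B\,\Sigma_k/N_k^{1/2},\qquad\Sigma_k=\sum_{0\le j<k}N_j^{1/2}.
\end{equation}

\emph{Step 4: choice of the level.} There is $k\le J$ with $\nu_k\ge1$ and $\Sigma_k\le\varepsilon JN_k^{1/2}$. Suppose not, and let $k_0$ be the first level with $\nu_{k_0}\ge1$. Then $\Sigma_{k_0}=k_0\le J$, and for $k_0\le k<J$ we have $\Sigma_{k+1}=\Sigma_k+N_k^{1/2}<\Sigma_k(1+\frac1{\varepsilon J})$. So $\Sigma_J\le J(1+\frac1{\varepsilon J})^J\le Je^{1/\varepsilon}$ and $(q+1)^{1/2}=N_J^{1/2}<\Sigma_J/(\varepsilon J)\le e^{1/\varepsilon}/\varepsilon=32Be^{32B}$, which contradicts the choice of $q$. For such $k$, \eqref{eq:avg} gives a cost of at most $B+\sqrt2B\varepsilon J\le\frac J{16}+\frac{\sqrt2}{32}J\le\frac J8$, and $g_a<\tau$, $X_{g_a}\in\mathcal C_a$ by construction.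
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:surv}]
Let $A$ be so large that $J\ge J_0$. Fix $\beta\in\mathfrak B_\Lambda$ and write $\mathbb P=\mathbb P_{0,0}$. Let $\Omega_1$ be the event \eqref{eq:slow}. There are at most $2\cdot4^J\le8A^4$ gaps, each of length $r^2\le2\cdot4^{-J}$, and $h/(2Ar)\ge2^J/(2\sqrt2A)\ge A/3$. By the Markov property and \eqref{eq:tail} with $k=\lfloor h/(2Ar)\rfloor\ge A/3-1$ on each gap,
\[
\mathbb P(\Omega_1^c)\le8A^4\,2^{1-A/3}\le\tfrac14
\]
once $A$ exceeds an absolute constant. Let $\sigma$ be the first $g\in\mathcal G_J$ such that $g<\tau$ and, for some $a$, $X_g\in\mathcal C_a$ and $\operatorname{cost}_a(g)\le J/8$, with $\sigma=\infty$ if there is none. Since the grid and the costs are deterministic, $\sigma$ is a stopping time with finitely many values. By the Markov property and Lemmas~\ref{lem:chain} and~\ref{lem:cheap},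
\[
\mathbb P(\tau>1)\ge e^{-J/8}\,\mathbb P(\sigma<\infty)\ge e^{-J/8}\,\mathbb P(\Omega_1\cap\{\tau\le1\})\ge e^{-J/8}\big(\tfrac34-\mathbb P(\tau>1)\big),
\]
so $\mathbb P(\tau>1)\ge\frac38e^{-J/8}$. The radius $m$ does not depend on $\beta$, and $\mathfrak B_\Lambda$ is translation invariant, so $1-\Psi_\Lambda(m)\ge\frac38e^{-J/8}$. From $J\le2\log_2A+1$ we get $\frac38e^{-J/8}\ge\frac38e^{-1/8}A^{-1/(4\log2)}\ge\frac14A^{-1/2}$. Finally $m\le C_Mq^2J\le C_MJe^{260C_1\sqrt J}$ and $J\le5\log A$, so $m\le e^{C_M\sqrt{\log A}}$.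
\end{proof}

\section{Decay of oscillation and proof of Theorem~\ref{thm:main}}\label{sec:osc}

\subsection{The local estimate}

\begin{proposition}\label{prop:osc}
There are $R\ge8$ and $c\in(0,1)$, depending only on $n$ and $M$, such that the following holds. If $b$ is smooth near $\overline{B_R}\times[0,1]$ with $\sup_t\|b(\cdot,t)\|_{L^n(B_R)}\le M$, and $u$ is a smooth solution of \eqref{eq:main} there with $0\le u\le1$, then $\operatorname{osc}_{B_1\times[7/8,1]}u\le1-c$.
\end{proposition}

The proof has two steps. A logarithmic energy estimate shows that if $u\ge\frac12$ on a fixed portion of $B_1\times(0,\frac12)$, then at later times $u$ is very small only on a set of small measure. Lemma~\ref{lem:kill} shows that the particle avoids this set at some moment with probability bounded below, provided it stays in the region where the measure estimate holds; Proposition~\ref{prop:disp} guarantees the latter. The order of the constants matters: $C_*$ and $A_0$ do not depend on $R$, so $R$ can be taken so large that escape is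 less likely than the event provided by Lemma~\ref{lem:kill}, and the threshold defining the small set is chosen last. We need a weighted Poincar\'e inequality.

\begin{lemma}\label{lem:poinc}
Let $\rho(x)=(1-|x|^2/R^2)_+^2$, $w\in C^1(\overline{B_R})$ and $\bar w=\int w\rho/\int\rho$. Then $\int(w-\bar w)^2\rho\le C_R\int|\nabla w|^2\rho$ with $C_R$ depending only on $n$ and $R$.
\end{lemma}

\begin{proof}
Expanding the square gives $2\int\rho\int(w-\bar w)^2\rho=\iint|w(x)-w(y)|^2\rho(x)\rho(y)\,dx\,dy$. For $x,y\in B_R$ and $z_s=(1-s)x+sy$ we have $|w(x)-w(y)|^2\le4R^2\int_0^1|\nabla w(z_s)|^2ds$. The superlevel sets of $\rho$ are balls, so $\rho(z_s)\ge\min(\rho(x),\rho(y))\ge\rho(x)\rho(y)$, as $\rho\le1$. For $s\ge\frac12$ substitute $y\mapsto z_s$ with $x$ fixed, and for $s\le\frac12$ substitute $x\mapsto z_s$ with $y$ fixed; the Jacobian factors $s^{-n}$ and $(1-s)^{-n}$ are at most $2^n$. The double integral is thus at most $4R^2\,2^n|B_R|\int|\nabla w|^2\rho$.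
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:osc}]
Fix $R=R(n,M)\ge8$ such that $k=\lfloor(\frac R4-1)/(2A_0)\rfloor$ satisfies $k\ge1$ and $2^{-k}\le\frac14e^{-C_*}$. Constants $C_R,c_R>0$ depend on $n,M,R$, hence on $n,M$. The sets $\{u\ge\frac12\}$ and $\{1-u\ge\frac12\}$ cover $B_1\times(0,\frac12)$, and $1-u$ is a solution with the same oscillation, so we may assume
\begin{equation}\label{eq:half}
\int_0^{1/2}\big|\{u(\cdot,t)\ge\tfrac12\}\cap B_1\big|\,dt\ge\tfrac14|B_1| .
\end{equation}
We show that $u\ge c$ on $B_1\times[\frac78,1]$.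

\emph{Step 1: measure estimate.} For $\delta>0$ let $u_\delta=\frac{u+\delta}{1+\delta}\in(0,1]$, again a solution, and $w=-\log u_\delta\ge0$, so that $w_t=\Delta w-|\nabla w|^2-b\cdot\nabla w$. Let $\phi=(1-|x|^2/R^2)_+$, $\rho=\phi^2$ and $\bar w(t)=\int w\rho/\int\rho$. We have $\int\rho\,\Delta w=-2\int\phi\nabla\phi\cdot\nabla w\le\frac14\int|\nabla w|^2\rho+4\int|\nabla\phi|^2$, $-\int b\cdot\nabla w\,\rho\le\frac14\int|\nabla w|^2\rho+\int_{B_R}|b|^2$, and $\int_{B_R}|b|^2\le M^2|B_R|^{1-2/n}$. With Lemma~\ref{lem:poinc},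
\[
\frac d{dt}\int w\rho\le C_R-\tfrac12\int|\nabla w|^2\rho\le C_R-c_R\int(w-\bar w)^2\rho .
\]
Let $Z$ be the set of $t\in(0,\frac12)$ with $|\{u(\cdot,t)\ge\frac12\}\cap B_1|\ge\frac14|B_1|$. By \eqref{eq:half}, $\frac14\le|Z|+\frac14(\frac12-|Z|)$, so $|Z|\ge\frac16$. Where $u\ge\frac12$ we have $u_\delta\ge\frac12$ and $w\le\log2<1$, so $(w-\bar w)^2\ge(\bar w-1)_+^2$; also $\rho\ge\frac12$ on $B_1$. Hence, with new constants, $\bar w'\le C_R-c_R(\bar w-1)_+^21_Z$ on $[0,1]$. The function $Y=\bar w-C_Rt\le\bar w$ is nonincreasing and $Y'\le-c_R(Y-1)_+^21_Z$. If $Y(\frac12)>1$, then $Y>1$ on $[0,\frac12]$ and $(1/(Y-1))'\ge c_R1_Z$, so $1/(Y(\frac12)-1)\ge c_R/6$. In any case $Y(\frac12)\le1+6/c_R$, a bound that does not involve $\bar w(0)$, and $\bar w(t)=Y(t)+C_Rt\le C_R$ for $t\in[\frac12,1]$. Since $w\ge0$ and $\rho\ge\frac9{16}$ on $B_{R/2}$, Chebyshev's inequality gives, with $C_R$ independent of $\delta$,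
\begin{equation}\label{eq:meas}
|\{w(\cdot,t)>\ell\}\cap B_{R/2}|\le C_R/\ell\qquad(t\in[\tfrac12,1],\ \ell>0).
\end{equation}

\emph{Step 2: pointwise bound.} Let $K=16(C_*+1)$ and $f=K\,\zeta(w/\ell)\,\phi_1(x)\,\psi(t)$, with smooth cutoffs valued in $[0,1]$: $\zeta=0$ on $(-\infty,1]$ and $\zeta=1$ on $[2,\infty)$; $\phi_1=1$ on $B_{R/4}$ and $\operatorname{supp}\phi_1\subset B_{R/2}$; $\psi=1$ on $[\frac58,\frac34]$ and $\operatorname{supp}\psi\subset[\frac12,\frac{13}{16}]$. Then $\operatorname{supp}f(\cdot,t)\subset\{w(\cdot,t)>\ell/2\}\cap B_{R/2}$ has measure at most $2C_R/\ell$ by \eqref{eq:meas}, and $\|f(\cdot,t)\|_n\le K(2C_R/\ell)^{1/n}$. Fix $\ell=\ell(n,M)$, independent of $\delta$, such that both are at most $1$. Let $\tilde b=\chi b$, where $\chi$ is a smooth cutoff valued in $[0,1]$, equal to $1$ on $B_{R/2}$ and compactly supported in $B_R$; it is a field on $[0,1]$.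

Let $x\in B_1$, $t\in[\frac78,1]$, let $X$ be the process of $-\tilde b(\cdot,t-\cdot)$ started from $x$, and let $\mathcal K=\int_0^{t-1/2}f(X_s,t-s)\,ds$. By Lemma~\ref{lem:kill} and \eqref{eq:FK}, $e^{-C_*}\le\mathbb Ee^{-\mathcal K}\le\mathbb P(\mathcal K\le C_*+1)+e^{-C_*-1}$, so $\mathbb P(\mathcal K\le C_*+1)\ge(1-e^{-1})e^{-C_*}$. To leave $B_{R/4}$ the process has to move by at least $\frac R4-1\ge2kA_0\sqrt t$, so by Proposition~\ref{prop:disp} it does so by time $t$ with probability at most $\frac14e^{-C_*}$. As $1-e^{-1}-\frac14\ge\frac14$, the event $\Omega_2$ that $\mathcal K\le C_*+1$ and $X$ stays in $B_{R/4}$ has probability at least $\frac14e^{-C_*}$. On $\Omega_2$ we have $f(X_s,t-s)=K$ whenever $t-s\in[\frac58,\frac34]$ and $w(X_s,t-s)\ge2\ell$, so the set of such $s$ has measure at most $(C_*+1)/K=\frac1{16}$, less than the length $\frac18$ of $[t-\frac34,t-\frac58]\subset[0,t-\frac12]$. Let $\sigma$ be the minimum of the first $s\ge t-\frac34$ with $w(X_s,t-s)\le2\ell$, the exit time from $B_{R/4}$, and $t-\frac58$.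 On $\Omega_2$ we have $w(X_\sigma,t-\sigma)\le2\ell$. By (F2) and $u_\delta\ge0$,
\[
u_\delta(x,t)=\mathbb E\,u_\delta(X_\sigma,t-\sigma)\ge e^{-2\ell}\,\mathbb P(\Omega_2)\ge\tfrac14e^{-C_*-2\ell}=:c .
\]
Letting $\delta\downarrow0$ gives $u(x,t)\ge c$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

\emph{The bound $\|u\|_\infty\le\|u_0\|_\infty$.} A smooth drift in $L^\infty L^n$ need not be bounded at infinity, so the maximum principle requires an argument; Proposition~\ref{prop:disp} and the boundedness of $u$ show that nothing comes in from infinity. Fix $(x,t)$, $0<\varepsilon<t/2$ and $\varrho>2A_0\sqrt t$. Let $\chi$ be a smooth cutoff valued in $[0,1]$, equal to $1$ on $B_\varrho(x)$ and supported in $B_{2\varrho}(x)$, and let $X$ be the process, started from $x$, of the field $-\chi(y)b(y,t-s)$ on $[0,t-\varepsilon]$. Let $\mathcal E$ be the event that $X$ leaves $B_\varrho(x)$ by time $t-\varepsilon$. By Proposition~\ref{prop:disp}, $\mathbb P(\mathcal E)\le\pi_\varrho:=2^{-\lfloor\varrho/(2A_0\sqrt t)\rfloor}$,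 and (F2), with stopping at the exit time, gives
\begin{equation}\label{eq:mp}
|u(x,t)|\le\big|\mathbb E[u(X_{t-\varepsilon},\varepsilon);\mathcal E^c]\big|+\|u\|_\infty\pi_\varrho .
\end{equation}
Under (I1) the first term is at most $\sup_{\overline{B_\varrho(x)}}|u(\cdot,\varepsilon)|$; let $\varepsilon\downarrow0$ and then $\varrho\to\infty$. Under (I2) the field is smooth on $[0,t]$; let $p$ be the density of its process. On $\mathcal E^c$ we have $X_{t-\varepsilon}\in B_\varrho(x)$, so the first term in \eqref{eq:mp} is at most $\big|\int_{B_\varrho(x)}p(y,t-\varepsilon)u(y,\varepsilon)\,dy\big|+\|u\|_\infty\pi_\varrho$. By the bound on $p_s$ in (F1), $p(\cdot,t-\varepsilon)\to p(\cdot,t)$ uniformly. Since $u$ is bounded and test functions are dense in $L^1$, $u(\cdot,\varepsilon)\to u_0$ weak-$*$ in $L^\infty$. So the integral tends to $\int_{B_\varrho(x)}p(y,t)u_0(y)\,dy$, whose modulus is at most $\|u_0\|_\infty$. Let $\varrho\to\infty$.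

\emph{The H\"older estimate.} Let $t_0\le t<T$, $x\in\mathbb R^n$, $\mathcal Q_r=B_{Rr}(x)\times[t-r^2,t]$, $r_0=\sqrt{t_0/2}$ and $\vartheta=\frac1{3R}$. For $r\le r_0$ we have $t-r^2\ge t_0/2>0$, so $u$ and $b$ are smooth near $\overline{\mathcal Q_r}$. If $\operatorname{osc}_{\mathcal Q_r}u\ne0$, apply Proposition~\ref{prop:osc} to $(u-\inf_{\mathcal Q_r}u)/\operatorname{osc}_{\mathcal Q_r}u$ in the variables $(x+ry,\,t-r^2+r^2s)$; the rescaled drift obeys the same bound $M$, which is where criticality is used. Since $R\vartheta\le1$ and $\vartheta^2\le\frac18$, we have $\mathcal Q_{\vartheta r}\subset B_r(x)\times[t-r^2/8,t]$ and thus $\operatorname{osc}_{\mathcal Q_{\vartheta r}}u\le(1-c)\operatorname{osc}_{\mathcal Q_r}u$. By induction $\operatorname{osc}_{\mathcal Q_{\vartheta^jr_0}}u\le2(1-c)^j\|u_0\|_\infty$ for $j\ge0$. Decrease $c$ if necessary so that $\alpha=\log(1-c)/\log\vartheta$ lies in $(0,1)$; then $\vartheta^\alpha=1-c$. Let $t_0\le s\le t$ and $d=|x-y|+|t-s|^{1/2}>0$. If $d\le r_0$, choose $j\ge0$ with $\vartheta^{j+1}r_0<d\le\vartheta^jr_0$.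 Then $(y,s)\in\mathcal Q_{\vartheta^jr_0}$ and $(1-c)^{j+1}=\vartheta^{(j+1)\alpha}<(d/r_0)^\alpha$, so
\[
|u(x,t)-u(y,s)|\le\frac2{1-c}\,\|u_0\|_\infty\Big(\frac d{r_0}\Big)^\alpha .
\]
If $d>r_0$ the same inequality follows from $|u|\le\|u_0\|_\infty$. Since $d/r_0=\sqrt2\,d/\sqrt{t_0}$, this is \eqref{eq:holder}. \qed

\begin{remark}[Rough drifts]\label{rem:rough}
Let $b\in L^\infty L^n$ be arbitrary with norm at most $M$. Mollifying $b$ in space and time (after extension by zero in time) keeps the bound $M$, by Minkowski's inequality. By Theorem~\ref{thm:main} and the Arzel\`a--Ascoli theorem, solutions with mollified drifts and uniformly bounded data form a precompact family for locally uniform convergence on $\mathbb R^n\times(0,T)$, and every limit satisfies \eqref{eq:holder} with the uniform bound on the data in place of $\|u_0\|_\infty$.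
\end{remark}

\section{Traps: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

Both examples use the regularized trap $-KY/(|Y|^2+\rho^2)$, and both rest on one identity. Let $p\ge2$, $K=n+2p-2$, $\rho>0$ and $g(Y)=(|Y|^2+\rho^2)^p$. Then $\nabla g=2pY(|Y|^2+\rho^2)^{p-1}$ and $\Delta g=2p(|Y|^2+\rho^2)^{p-2}\big[n(|Y|^2+\rho^2)+2(p-1)|Y|^2\big]$, so
\begin{equation}\label{eq:trap}
\begin{aligned}
\Delta g-K\frac{Y}{|Y|^2+\rho^2}\cdot\nabla g&=2p(|Y|^2+\rho^2)^{p-2}\big[n\rho^2-(K-n-2p+2)|Y|^2\big]\\
&=2pn\rho^2(|Y|^2+\rho^2)^{p-2}.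
\end{aligned}
\end{equation}
For small $\rho$, $g$ is almost a martingale, and the chance of passing from radius $r_1$ to radius $r_2>r_1$ is at most about $(r_1/r_2)^{2p}$. In both parts $b$ is smooth with bounded spatial support and $u$ is the bounded solution given by (F3), so $u(x,1)=\mathbb E\,u_0(X_1)$ by (F2), where $X$ is the process of $-b(\cdot,1-s)$ started from $x$.

\begin{proof}[Proof of (a)]
Take $p=2$, $K=n+2$, $0<\varepsilon<1$, $z_\pm=\pm\varepsilon e_1$, $\rho=\varepsilon^3$, and
\[
b(x)=\sum_\pm K\,\frac{x-z_\pm}{|x-z_\pm|^2+\rho^2}\,\chi\Big(\frac{|x-z_\pm|}\varepsilon\Big),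
\]
where $\chi$ is smooth, valued in $[0,1]$, equal to $1$ on $[0,\frac14]$ and supported in $[0,\frac12]$. The two terms have disjoint supports and are bounded by $K/|x-z_\pm|$, so $|\{|b|>\lambda\}|\le2|B_1|(K/\lambda)^n$ and $\|b\|_{L^{n,\infty}}\le M_0:=K(2|B_1|)^{1/n}$. Start $X$ at $z_\pm$ and let $\sigma$ be its exit time from $B_{\varepsilon/4}(z_\pm)$. By It\^o's formula and \eqref{eq:trap}, $\mathbb Eg(X_{\sigma\wedge1}-z_\pm)=\rho^4+4n\rho^2\,\mathbb E(\sigma\wedge1)$, while $g\ge(\varepsilon/4)^4$ at exit. Hence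
\[
\mathbb P(\sigma\le1)\le\frac{\rho^4+4n\rho^2}{(\varepsilon/4)^4}=256\,(\varepsilon^8+4n\varepsilon^2)\to0\qquad(\varepsilon\to0).
\]
Let $u_0=\tanh(x_1/\varepsilon^2)$, so $\|u_0\|_\infty=1$. On $\{\sigma>1\}$ the first coordinate of $X_1$ has the sign $\pm$ and modulus at least $\frac34\varepsilon$, so $\pm u_0(X_1)\ge\tanh\frac3{4\varepsilon}$. Therefore $u(z_\pm,1)\to\pm1$, while $|z_+-z_-|=2\varepsilon\to0$.
\end{proof}

There is no conflict with Theorem~\ref{thm:main}: for $\rho\le|y|\le\varepsilon/4$ one has $K|y|/(|y|^2+\rho^2)\ge K/(2|y|)$, so $\|b\|_n^n\ge(K/2)^n\,n|B_1|\log\frac\varepsilon{4\rho}\to\infty$.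

For (b) the trap may act on a bounded range of scales only. We let it act at scale $\sqrt s$ at time $s$ and move along the parabola $2\sqrt s\,e_1$, escorting the particle away from the hyperplane $\{x_1=0\}$ across which the data are odd. The particle is lost with probability about $4^{-p}$ on each time interval $[s_1,4s_1]$, and this loss determines the exponent.

\begin{proof}[Proof of (b)]
\emph{The drift.} Let $p\ge2$, $K=n+2p-2$, $\rho>0$, $r=2^{-N}$ with $N\ge1$ an integer, and $s=1-t$. For $x_1>0$ and $0<s\le1$ put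
\[
-b(x,t)=\psi\Big(\frac s{r^2}\Big)\zeta\Big(\frac{|Y|}{\sqrt s}\Big)\Big[\frac{e_1}{\sqrt s}-\frac{KY}{|Y|^2+\rho^2s}\Big],\qquad Y=x-2\sqrt s\,e_1,
\]
where $\zeta,\psi$ are smooth and valued in $[0,1]$, $\zeta=1$ on $[0,\frac14]$, $\operatorname{supp}\zeta\subset[0,\frac12]$, $\psi=0$ on $(-\infty,\frac12]$, and $\psi=1$ on $[1,\infty)$. The drift vanishes for $s\le r^2/2$ and is supported in $|Y|\le\sqrt s/2$, hence in $x_1\ge\frac32\sqrt s$. Let $x^*=(-x_1,x_2,\dots,x_n)$, extend $b$ by $b(x^*,t)=b(x,t)^*$, and set $b=0$ on $\{x_1=0\}$ and for $t\ge1$; then $b$ is smooth. Since $|Y|^2+\rho^2s\ge2|Y|\rho\sqrt s$, we have $|b|\le s^{-1/2}(1+\frac K{2\rho})$ on two balls of radius $\sqrt s/2$, so $\|b\|_{L^\infty L^n}\le M(p,\rho):=\frac12(2|B_1|)^{1/n}(1+\frac K{2\rho})$, independently of $r$.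

\emph{One scale.} Let $Y_s=X_s-2\sqrt s\,e_1$, $r^2\le s_1\le\frac14$, and suppose $|Y_{s_1}|\le\sqrt{s_1}/8$. Let $\sigma$ be the first time after $s_1$ with $|Y|\ge\sqrt{s_1}/4$. For $s\in[s_1,\sigma\wedge4s_1]$ we have $\psi=\zeta=1$ and $(X_s)_1>0$, and the term $e_1/\sqrt s$ cancels the motion of the center: $dY=-\frac{KY}{|Y|^2+\rho^2s}\,ds+\sqrt2\,dW$. Let $\hat\rho^2=4\rho^2s_1\ge\rho^2s$ and $\hat g(Y)=(|Y|^2+\hat\rho^2)^p$. Since $Y\cdot\nabla\hat g\ge0$ and $\frac1{|Y|^2+\rho^2s}\ge\frac1{|Y|^2+\hat\rho^2}$, identity \eqref{eq:trap} with $\hat\rho$ bounds the generator applied to $\hat g$ by $2pn\hat\rho^2(|Y|^2+\hat\rho^2)^{p-2}\le8pn\rho^2(\frac1{16}+4\rho^2)^{p-2}s_1^{p-1}$. The initial value of $\hat g$ is at most $(\frac1{64}+4\rho^2)^ps_1^p$, the time available is $3s_1$, and $\hat g\ge(s_1/16)^p$ at exit. So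
\[
\mathbb P(\sigma\le4s_1)\le16^p\Big[\big(\tfrac1{64}+4\rho^2\big)^p+24pn\rho^2\big(\tfrac1{16}+4\rho^2\big)^{p-2}\Big].
\]
The right side tends to $4^{-p}$ as $\rho\to0$; fix $\rho=\rho(p)$ such that it is at most $\delta_p:=2\cdot4^{-p}<1$. If $\sigma>4s_1$, then $X$ does not meet $\{x_1=0\}$ during $[s_1,4s_1]$ and $|Y_{4s_1}|\le\sqrt{s_1}/4=\sqrt{4s_1}/8$, which is the starting condition for the interval $[4s_1,16s_1]$.

\emph{All scales.} Start $X$ at $x_+=2re_1$ at $s=0$. Rescaling by $r$ turns the process on $[0,r^2]$ into the process on $[0,1]$, started from $2e_1$, of a bounded field that does not depend on $r$. By Girsanov's theorem its law is equivalent to that of $2e_1+\sqrt2W$, so it stays in $B_{1/8}(2e_1)$ on $[0,1]$ with a probability $c_0=c_0(n,p)>0$ independent of $r$. On this event $X$ does not meet $\{x_1=0\}$ before $s=r^2$ and $|Y_{r^2}|\le r/8$. Apply the previous step with $s_1=r^2,4r^2,\dots,4^{N-1}r^2=\frac14$ and the Markov property: with probability at least $c_0(1-\delta_p)^N=c_0r^{\lambda_p}$, where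 $\lambda_p=\log_2\frac1{1-\delta_p}$, the process avoids $\{x_1=0\}$ up to $s=1$ and $|Y_1|\le\frac18$, so that $(X_1)_1\ge1$.

\emph{The solution.} Let $u_0=\tanh x_1$; it is odd in $x_1$, bounded by $1$, nonnegative for $x_1\ge0$ and at least $\frac12$ for $x_1\ge1$. Since $b(x^*,t)=b(x,t)^*$, the function $-u(x^*,t)$ solves \eqref{eq:main} with the same data, and the bound $\|u\|_\infty\le\|u_0\|_\infty$ of Theorem~\ref{thm:main}, applied to the difference, shows that $u(x^*,t)=-u(x,t)$. In particular $u=0$ on $\{x_1=0\}$. Stopping the martingale $u(X_s,1-s)$ at the hitting time of $\{x_1=0\}$ or at $s=1$, whichever is first, we find that only paths avoiding the hyperplane contribute, and on these $u_0(X_1)\ge0$. Hence $u(x_+,1)\ge\frac12c_0r^{\lambda_p}$ and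
\[
|u(x_+,1)-u(x_+^*,1)|\ge c_0r^{\lambda_p},\qquad|x_+-x_+^*|=4r .
\]
A uniform estimate $\|u(\cdot,1)\|_{C^\alpha}\le C\|u_0\|_\infty$ for drifts bounded by $M(p,\rho(p))$ would give $c_0r^{\lambda_p}\le C(4r)^\alpha$ for all $r=2^{-N}$, which forces $\alpha\le\lambda_p$. Since $\lambda_p\to0$ as $p\to\infty$, given $\alpha>0$ we choose $p$ with $\lambda_p<\alpha$ and take $M=M(p,\rho(p))$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FV} Friedlander and Vicol, 2011.

\bibitem{Friedman} Friedman, \emph{Partial Differential Equations of Parabolic Type}.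

\bibitem{Moser} Moser, 1971.

\bibitem{Problem} \emph{On the continuity of the solution to drift-diffusion equations},
\texttt{http://www.math.uchicago.edu/\%7Eluis/preprints/drif-diff.pdf}.

\bibitem{Safonov} Safonov, 2010.

\bibitem{SSSZ} Seregin, Silvestre, \v{S}ver\'ak and Zlato\v{s}, 2011.

\bibitem{Stampacchia} Stampacchia, 1965.

\end{thebibliography}
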